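\title{Countable subgroups that are not retracts in the Bohr topology}

\begin{abstract}
For an abelian group $G$, let $G^\#$ denote $G$ with its Bohr topology. Van Douwen asked whether every countable subgroup $H$ of $G$ is a retract of the space $G^\#$. The answer is no. We show that if $H$ is a retract of $G^\#$, then $(H\cap nG)/nH$ is finite for every $n\ge 1$; this fails for $H=2G$ in $G=\bigoplus_\omega\mathbb Z(4)$. For $H$ of finite exponent the condition is also sufficient, and it holds exactly when $H$ is the direct sum of a finite group and a direct summand of $G$. The main tool is a Ramsey-type canonical form for functions from $k$-element sets of integers into a free $\mathbb Z/q$-module.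
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are abelian. They are written additively, except for the circle group $\mathbb T=\{z\in\mathbb C:|z|=1\}$, which carries its usual topology. A \emph{character} of $G$ is a homomorphism $G\to\mathbb T$. The \emph{Bohr topology} of $G$ is the coarsest topology that makes all characters continuous, and $G^\#$ denotes $G$ with this topology. A subset $H\subseteq G$ is a \emph{retract} of $G^\#$ if there is a continuous map $r\colon G^\#\to H$, where $H$ has the subspace topology, with $r(h)=h$ for all $h\in H$. The map $r$ is not required to be a homomorphism. The following question of van Douwen is stated in \cite{UCM}.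

\begin{quote}
\emph{Is every countable subgroup $H$ of an abelian group $G$ a retract of $G^\#$?}
\end{quote}

The simplest cases all point to a positive answer. Characters separate the points of every abelian group (see the proof of Lemma~\ref{lem:finite}), so $G^\#$ is Hausdorff and its retracts are closed. Every subgroup $H$ passes this test: for $g\notin H$ some character of $G/H$ is nontrivial at $g+H$, so $H$ is an intersection of kernels of characters of $G$. A direct summand is a retract, by the projection. A subgroup $H$ of finite index is an intersection of finitely many kernels of characters with finite image, hence open, and its cosets are open too; so the map that is the identity on $H$ and $0$ elsewhere is a retraction. Finite subgroups are retracts by Lemma~\ref{lem:finite}. The last two cases contain subgroups such as $2\mathbb Z\le\mathbb Z$, onto which no homomorphism retracts, so the freedom to use arbitrary continuous maps is a real one.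

Countability gives a further reason to guess yes: every nonempty closed subset $A$ of a countable \emph{metric} space $X$ is a retract. Indeed, list $X\setminus A=\{x_1,x_2,\dots\}$, put $\delta_n=d(x_n,A)$, and let $B_n$ be an open ball around $x_n$ whose radius is less than $\delta_n/2$ and is not one of the countably many distances in $X$; then $B_n$ is clopen. Choose $a_n\in A$ with $d(x_n,a_n)<2\delta_n$, and let $r$ be the identity on $A$ and equal to $a_n$ on $B_n\setminus\bigcup_{i<n}B_i$. Then $r$ is locally constant off $A$. If $y\in B_n\setminus\bigcup_{i<n}B_i$, then $\delta_n<\delta_n/2+d(y,A)$, so $d(y,r(y))<5\delta_n/2<5\,d(y,A)$. Hence $d(a,r(y))\le 6\,d(a,y)$ for $a\in A$, which is continuity at the points of $A$.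

Nevertheless the answer is no, even for countable $G$. The obstruction is algebraic. Recall that $H\le G$ is \emph{pure} in $G$ if $H\cap nG=nH$ for all $n\ge1$. The group $(H\cap nG)/nH$ measures the failure of purity at $n$: its nonzero elements come from the elements of $H$ that can be divided by $n$ in $G$ but not in $H$. If a \emph{homomorphism} $\rho$ retracts $G$ onto $H$, then $ng\in H$ implies $ng=\rho(ng)=n\rho(g)\in nH$, so $H$ is pure. A continuous retraction forces purity up to a finite error.

\begin{theorem}\label{thm:A}
Let $H$ be a subgroup of an abelian group $G$. If $H$ is a retract of $G^\#$, then $(H\cap nG)/nH$ is finite for every integer $n\ge1$.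
\end{theorem}

Write $\omega=\{0,1,2,\dots\}$ and let $\mathbb Z(m)$ be the cyclic group of order $m$.

\begin{corollary}\label{cor:answer}
The answer to the question is no. In each of the following cases $G$ is countable and the subgroup $H$ is not a retract of $G^\#$:
$$G=\bigoplus_\omega\mathbb Z(4),\ H=2G;\qquad G=\bigoplus_\omega\mathbb Z,\ H=2G;\qquad G=\bigoplus_\omega\mathbb Q,\ H=\bigoplus_\omega\mathbb Z .$$
\end{corollary}

\begin{proof}
In all three cases $H\subseteq 2G$, so $(H\cap2G)/2H=H/2H\cong\bigoplus_\omega\mathbb Z(2)$ is infinite. Apply Theorem~\ref{thm:A} with $n=2$.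
\end{proof}

A group $H$ has \emph{finite exponent} if $mH=0$ for some $m\ge1$. For such subgroups the obstruction of Theorem~\ref{thm:A} is the only one, and every retract is assembled from the two easy kinds, direct summands and finite subgroups.

\begin{theorem}\label{thm:B}
Let $G$ be an abelian group and $H\le G$ a subgroup of finite exponent. The following are equivalent:
\begin{enumerate}
\item[(1)] $H$ is a retract of $G^\#$;
\item[(2)] $(H\cap nG)/nH$ is finite for all $n\ge1$;
\item[(3)] $H=H_1\oplus F$ with $F$ finite and $H_1$ a direct summand of $G$.
\end{enumerate}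
\end{theorem}

We make no claim about the converse of Theorem~\ref{thm:A} when $H$ has infinite exponent.

For a prime $p$, let $G_p$ be the subgroup of elements whose order is a power of $p$, and let $G[m]=\{g\in G:mg=0\}$. A family $(x_i)$ of elements of a group is \emph{independent} if every finite relation $\sum_ic_ix_i=0$ with integer coefficients has $c_ix_i=0$ for all $i$; equivalently, the sum of the subgroups $\langle x_i\rangle$ is direct. The \emph{torsion-free rank} of $G$ is infinite if $G$ contains an infinite independent family of elements of infinite order, and finite otherwise. A group $D$ is \emph{divisible} if $nD=D$ for all $n\ge 1$, and the \emph{divisible hull} of $H$ is a minimal divisible group containing $H$. Finally, $A^{(\kappa)}$ is the direct sum of $\kappa$ copies of $A$.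

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item[(i)] If $H$ is a retract of $D^\#$, where $D$ is the divisible hull of $H$, then $H/nH$ is finite for all $n\ge1$. A group $H$ of finite exponent is a retract of $G^\#$ for every abelian group $G\supseteq H$ if and only if $H$ is finite.
\item[(ii)] If every countable subgroup of $G$ is a retract of $G^\#$, then $G$ has finite torsion-free rank and $(pG)[p]$ is finite for every prime $p$.
\item[(iii)] For $G$ of finite exponent the following are equivalent: every subgroup of $G$ is a retract of $G^\#$; every countable subgroup of $G$ is a retract of $G^\#$; $pG_p$ is finite for every prime $p$; $G\cong E\oplus\bigoplus_{p\in\Pi}\mathbb Z(p)^{(\kappa_p)}$ for a finite group $E$, a finite set $\Pi$ of primes and cardinals $\kappa_p$.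
\end{enumerate}
\end{corollary}

The difficulty in Theorem~\ref{thm:A} is that a continuous retraction has no additivity to begin with. Section~\ref{sec:toy} shows, for $\bigoplus_\omega\mathbb Z(4)$, that a small amount of additivity on one family of points already contradicts continuity. Section~\ref{sec:canonical} shows that this amount can always be obtained by passing to an infinite set of indices, and Section~\ref{sec:A} combines the two. Sections~\ref{sec:B} and~\ref{sec:C} prove Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.

\section{The Bohr topology and the easy retractions}\label{sec:bohr}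

We use the standard fact that a homomorphism from a subgroup of $G$ into a divisible group extends to $G$. The group $\mathbb T$ and its countable subgroup $\mu$ of all roots of unity are divisible.

\begin{enumerate}
\item[(B1)] For characters $\psi_1,\dots,\psi_N$ and $\delta>0$ put $O(\psi;\delta)=\{x\in G:|\psi_i(x)-1|<\delta\text{ for all }i\}$. Since $|\psi_i(x)-\psi_i(g)|=|\psi_i(x-g)-1|$, the sets $g+O(\psi;\delta)$ form a neighborhood base at $g$. On $\mathbb T$ we have
\begin{equation}\label{eq:circle}
|zz'-1|\le|z-1|+|z'-1|,\qquad |z^{-1}-1|=|z-1| ,
\end{equation}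
so $O(\psi;\delta/2)+O(\psi;\delta/2)\subseteq O(\psi;\delta)=-O(\psi;\delta)$, and $G^\#$ is a topological group.
\item[(B2)] Every homomorphism $f\colon G\to G'$ is continuous from $G^\#$ to $G'^\#$, because $\psi\circ f$ is a character of $G$ for every character $\psi$ of $G'$.
\item[(B3)] The topology that a subgroup $H$ inherits from $G^\#$ is that of $H^\#$, because the characters of $H$ are exactly the restrictions of characters of $G$.
\item[(B4)] A homomorphism from $H$ into a finite cyclic group is locally constant on $H^\#$, because the cyclic group embeds in $\mathbb T$ as a finite, hence discrete, subset.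
\end{enumerate}

\begin{lemma}\label{lem:finite}
Let $C$ be an abelian group and $F\subseteq C$ a nonempty finite set. There is a locally constant map $\rho\colon C^\#\to F$ with $\rho(f)=f$ for all $f\in F$. In particular, $F$ is a retract of $C^\#$.
\end{lemma}

\begin{proof}
We first separate $0$ from a given $g\ne0$ by a clopen set. A character with countable image will do, because its image misses most points of the circle, and the circle can be cut at such points. Send $g$ to a primitive $m$th root of unity if $g$ has finite order $m$, and to $-1$ if $g$ has infinite order. This defines a homomorphism $\langle g\rangle\to\mu$, which extends to $\varphi\colon C\to\mu$ with $\varphi(g)\ne1$. Choose an open arc around $1$ whose closure omits $\varphi(g)$ and whose endpoints lie outside the countable set $\mu$. The open arc and its closure have the same preimage under $\varphi$. This preimage is therefore clopen in $C^\#$; it contains $0$ and omits $g$.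

By translation, any two points of $C$ are separated by a clopen set. Choose one such set for each pair of distinct points of $F$. These finitely many sets and their complements cut $C$ into finitely many clopen pieces, each containing at most one point of $F$. Map a piece that contains $f\in F$ to $f$, and map the other pieces to a fixed element of $F$.
\end{proof}

\begin{proposition}\label{prop:easy}
Let $H\le G$ and suppose that $H=H_1\oplus F'$ with $F'$ finite and $H_1$ a direct summand of $G$. Then $H$ is a retract of $G^\#$.
\end{proposition}

\begin{proof}
Write $G=H_1\oplus C$. Since $H_1\subseteq H$, we have $H=H_1\oplus F$ with $F=H\cap C$, and $F\cong H/H_1\cong F'$ is finite. Let $\rho\colon C^\#\to F$ be as in Lemma~\ref{lem:finite}, and put $r(y+z)=y+\rho(z)$ for $y\in H_1$, $z\in C$. The two projections are continuous by (B2), $\rho$ is locally constant, and addition is continuous by (B1). So $r$ is continuous. It takes values in $H$, and it fixes every $y+z$ with $y\in H_1$, $z\in F$.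
\end{proof}

\section{The idea, for $\bigoplus_\omega\mathbb Z(4)$}\label{sec:toy}

Let $G=\bigoplus_{j<\omega}\langle e_j\rangle$ with each $e_j$ of order $4$, and let $H=2G$, a vector space over $\mathbb Z/2$ with basis $(2e_j)$. A homomorphism $\rho\colon G\to H$ is never a retraction, since $\rho(2e_j)=2\rho(e_j)\in2H=0$. Suppose that $r\colon G^\#\to H$ is a continuous retraction. We want to imitate the computation $\rho(2e)=\rho(e)+\rho(e)$ using continuity alone. Two tools are available.

\emph{Tests.} For $P\subseteq\omega$ let $\chi_P\colon H\to\mathbb Z/2$ be the homomorphism with $\chi_P(2e_j)=1$ for $j\in P$ and $\chi_P(2e_j)=0$ for $j\notin P$. By (B3) and (B4), $\theta_P=\chi_P\circ r$ is locally constant on $G^\#$.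

\emph{Small sums.} Characters of $G$ take values in the fourth roots of unity. So every neighborhood of $0$ contains a subgroup $O$ of finite index, namely an intersection of finitely many kernels. Every infinite $L\subseteq\omega$ contains an infinite $L^*$ such that all $e_j$, $j\in L^*$, lie in one coset of $O$. For $j_1,\dots,j_t\in L^*$ we then have $\sum_sb_se_{j_s}\equiv(\sum_sb_s)e_{j_1}$ modulo $O$, so
$$\sum_sb_se_{j_s}\in O\qquad\text{whenever } 4 \text{ divides } \sum_sb_s .$$

For $u=\{u_1<\dots<u_6\}\subseteq\omega$ consider the point
$$x(u)=2e_{u_1}+2e_{u_2}+e_{u_3}+e_{u_4}+e_{u_5}+e_{u_6}.$$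
The coefficients $2,2,1,1,1,1$ can be grouped into blocks of sum $4$ in two ways. If the last four form a block, $x(u)$ is close to $2e_{u_1}+2e_{u_2}\in H$, where $r$ is known. If they are grouped as $(2,1,1)$ and $(2,1,1)$, then $x(u)$ is close to $0$. To play these off against each other, assume for the moment that $r$ looks linear on these points:
\begin{equation}\label{eq:toy}
r(x(u))=\sum_{s=1}^6\alpha_s\cdot2e_{u_s}\qquad\text{with }\alpha_s\in\mathbb Z/2\text{ independent of }u .
\end{equation}
Then $\theta_P(x(u))$ is the sum of the $\alpha_s$ over the positions $s$ with $u_s\in P$.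

\emph{First, $\alpha_1=1$.} Fix $a<b$ and let $P=\{a\}$. The point $g_0=2e_a+2e_b$ is fixed by $r$, so $\theta_P(g_0)=1$, and $\theta_P=1$ on $g_0+O$ for some subgroup $O$ of finite index. Take $L=\{j:j>b\}$, $u_1=a$, $u_2=b$ and $u_3<\dots<u_6$ in $L^*$. Then $x(u)\in g_0+O$, so $1=\theta_P(x(u))=\alpha_1$.

\emph{Second, $\alpha_1+\alpha_s+\alpha_t=0$ for distinct $s,t\in\{3,4,5\}$.} Let $P$ be the set of even numbers. As $r(0)=0$, we have $\theta_P=0$ on some subgroup $O$ of finite index. Choose $u_1<\dots<u_6$ with $u_1,u_s,u_t\in P^*$ and the other three in $(\omega\setminus P)^*$; both sets are infinite, so they can be interleaved in any pattern. In each block the coefficients are $2,1,1$, so $x(u)\in O+O=O$ and $0=\theta_P(x(u))=\alpha_1+\alpha_s+\alpha_t$.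

Adding the three equations for $\{s,t\}=\{3,4\},\{3,5\},\{4,5\}$ gives $3\alpha_1+2(\alpha_3+\alpha_4+\alpha_5)=0$, so $\alpha_1=0$ in $\mathbb Z/2$. This contradicts $\alpha_1=1$.

It remains to remove assumption \eqref{eq:toy}. A priori $u\mapsto r(x(u))$ is an arbitrary function from $6$-element sets to $H$. It may contain constant terms, terms such as $2e_{u_1+1}$, and terms such as $2e_{\varphi(u_2,u_5)}$ that depend on several coordinates. The argument, however, sees $r(x(u))$ only through the tests $\chi_P$, and it survives the passage from $\omega$ to any infinite subset $J$. The next section shows that on a suitable $J$ the function is a fixed combination of terms, each depending on a fixed set of positions, and that all these terms are independent. Independence lets us choose tests that kill every term except those of the kind appearing in \eqref{eq:toy}.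

\section{A canonical form for functions into $\mathbb Z/q$-modules}\label{sec:canonical}

Fix a prime $p$ and a power $q>1$ of $p$, and let $R=\mathbb Z/q$. An $R$-module is the same as a group $M$ with $qM=0$. By the Pr\"ufer--Baer theorem, every group of finite exponent is a direct sum of cyclic groups. An $R$-module $V$ is \emph{injective} if every homomorphism from a submodule of a module $M$ into $V$ extends to $M$, and Baer's criterion says that it suffices to extend homomorphisms from ideals of $R$ to $R$. Free $R$-modules are not vector spaces, but the following facts replace linear algebra.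

\begin{enumerate}
\item[(R1)] \emph{Free $R$-modules $V$ are injective; so a free submodule is a direct summand.} The ideals of $R$ are $dR$ with $d\mid q$. A homomorphism $dR\to V$ sends $d$ to an element killed by $q/d$. In $R$, and hence coordinatewise in $V$, such an element has the form $dv$, and $1\mapsto v$ extends the homomorphism. If $V$ is a free submodule of $M$, the identity of $V$ extends to $M\to V$, whose kernel is a complement.
\item[(R2)] \emph{Every $R$-module embeds in a free one}, being a direct sum of cyclic groups of orders dividing $q$, each of which embeds in $R$.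
\item[(R3)] \emph{An $R$-module $M$ is free if and only if $M[p]=(q/p)M$.} Write $M$ as a direct sum of nonzero cyclic groups. Each summand contributes to $M[p]$, and only those of order $q$ contribute to $(q/p)M$, so the condition says that all summands have order $q$. Consequently \emph{a direct summand $Q$ of a free module $M$ is free}: $Q[p]=Q\cap(q/p)M=(q/p)Q$.
\end{enumerate}

For $J\subseteq\omega$ let $[J]^d$ be the set of $d$-element subsets of $J$; thus $[J]^0=\{\emptyset\}$. A function on $[J]^d$ has \emph{arity} $d$; functions of arity $0$ are constants, and for arity $1$ we write $F(i)$ for $F(\{i\})$. For $v=\{v_1<\dots<v_d\}$ and $S\subseteq\{1,\dots,d\}$ put $v_S=\{v_s:s\in S\}$.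

\begin{lemma}[Canonical form]\label{lem:canonical}
Let $V$ be a free $R$-module, $I\subseteq\omega$ infinite, $k\ge0$, and $\mathcal F$ a finite family of functions $F\colon[I]^{d(F)}\to V$ with $d(F)\le k$. Then there are an infinite $J\subseteq I$, a finite set $M$, and functions $\gamma_m\colon[J]^{d_m}\to V$ $(m\in M$, $0\le d_m\le k)$ such that
\begin{enumerate}
\item[(a)] all values of $\gamma_m$ have the same order $q_m>1$;
\item[(b)] the family $(\gamma_m(u))$, indexed by the pairs $(m,u)$ with $m\in M$ and $u\in[J]^{d_m}$, is independent;
\item[(c)] for each $F\in\mathcal F$ there are constants $\alpha_{F,m,S}\in R$ such that for all $v\in[J]^{d(F)}$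
$$F(v)=\sum_{m\in M}\ \sum_{S\subseteq\{1,\dots,d(F)\},\ |S|=d_m}\alpha_{F,m,S}\,\gamma_m(v_S).$$
\end{enumerate}
\end{lemma}

\begin{example}\label{ex:canonical}
Let $V$ have basis $(e_j)_{j<\omega}$. If $q=p$ and $\mathcal F$ consists of one function $F$ of arity $1$, the lemma is elementary: either the values of $F$ lie in a finite subspace and $F$ is constant on an infinite set, or one can pick values one at a time, each outside the span of the previous ones. For $q=4$ this dichotomy fails. The function $F(i)=e_0+2e_i$ $(i\ge1)$ is injective, and no two of its values are independent, since $2F(i)+2F(j)=0$ while $2F(i)=2e_0\ne0$. Its canonical form needs the constant $e_0$, of order $4$, and $\gamma(i)=2e_i$, of order $2$. In arity $2$, the function $F(\{i<j\})=e_i-e_j$ uses one $\gamma$ of arity $1$ at two positions with different coefficients. The finiteness of $R$ is essential: the function $F(i)=i$ into $\mathbb Z$ has no such form with nonzero independent values, because $\mathbb Z$ has no two nonzero independent elements, so no $\gamma_m$ of positive arity can exist.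
\end{example}

The proof is by induction on the arity and removes the largest variable. For fixed $v$, the sequence $j\mapsto F(v\cup\{j\})$ has a part that does not depend on $j$, like $e_0$ in the example, and a part that escapes every finite subgroup, like $2e_j$. To split off these parts simultaneously and additively for all $F$ and $v$, we regard each sequence as a single element of a larger free module, an ultrapower of $V$, in which $V$ has a complement $Q$. The $Q$-parts are functions of $v$ alone, so the induction hypothesis applies to them.

Recall that a \emph{nonprincipal ultrafilter} $\mathcal U$ on an infinite set $I$ is a family of infinite subsets of $I$ that is closed under supersets and finite intersections and contains exactly one of $A$ and $I\setminus A$ for each $A\subseteq I$. The \emph{ultrapower} $V^{\mathcal U}$ is the quotient of $V^I$ by the submodule of functions that vanish on a member of $\mathcal U$. The class $[f]$ is nonzero if and only if $\{j:f(j)\ne0\}\in\mathcal U$, and $V$ embeds in $V^{\mathcal U}$ as the classes of constant functions.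

\begin{proof}[Proof of Lemma~\ref{lem:canonical}]
Induction on $k$, for all $V$, $I$ and $\mathcal F$ at once. If $k=0$, the finitely many constants in $\mathcal F$ generate a finite group, which is a direct sum of nonzero cyclic groups; take generators of these as the $\gamma_m$, and $J=I$.

Let $k\ge1$. The functions in $\mathcal F$ have countably many values altogether. Replacing $V$ by the span of countably many elements of a basis, we may assume that $V$ is countable.

\medskip\noindent\emph{Step 1: splitting off the constant part.}
Let $\mathcal U$ be a nonprincipal ultrafilter on $I$. If $p[f]=0$ in $V^{\mathcal U}$, then $f(j)\in V[p]=(q/p)V$ for all $j$ in a member of $\mathcal U$; dividing pointwise gives $[f]\in(q/p)V^{\mathcal U}$. So $V^{\mathcal U}$ is free by (R3). By (R1), which is where the freeness of $V$ is needed, $V^{\mathcal U}=V\oplus Q$, and $Q$ is free by (R3).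

Let $F\colon[I]^d\to V$ with $d\ge1$, and let $v\in[I]^{d-1}$. Define $F(v,\cdot)\in V^I$ by $j\mapsto F(v\cup\{j\})$ for $j>\max v$ and $j\mapsto0$ otherwise; every $j$ counts as larger than $\max\emptyset$. Write
$$[F(v,\cdot)]=F^0(v)+F^1(v),\qquad F^0(v)\in V,\quad F^1(v)\in Q .$$
Both $F^0$ and $F^1$ have arity $d-1$. Since the arity drops, we may enlarge $\mathcal F$, keeping it finite, so that $F^0\in\mathcal F$ whenever $F\in\mathcal F$ has arity at least $1$. Let $Q_0\le Q$ be the span of countably many elements of a basis of $Q$, chosen so that $Q_0$ contains all $F^1(v)$. Then $Q_0$ is countable and free.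

\medskip\noindent\emph{Step 2: from ``in $\mathcal U$'' to ``all but finitely many''.}
The induction hypothesis will shrink the index set to a set that need not belong to $\mathcal U$. We therefore first record everything that we need from $\mathcal U$, and here countability is used. For each $z\in V\oplus Q_0$ choose $f_z\in V^I$ with $[f_z]=z$, taking for $f_z$ the constant function $z$ when $z\in V$. The following countably many sets belong to $\mathcal U$:
\begin{enumerate}
\item[(U1)] $\{j:f_z(j)+f_{z'}(j)=f_{z+z'}(j)\}$ for $z,z'\in V\oplus Q_0$;
\item[(U2)] $\{j:f_z(j)\ne0\}$ for $0\ne z\in V\oplus Q_0$;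
\item[(U3)] $\{j>\max v:F(v\cup\{j\})=f_{F^0(v)+F^1(v)}(j)\}$ for $F\in\mathcal F$ with $d(F)\ge1$ and $v\in[I]^{d(F)-1}$.
\end{enumerate}
List them as $A_1,A_2,\dots$. Each $A_1\cap\dots\cap A_t$ is infinite, so we can choose $i_1<i_2<\cdots$ with $i_t\in A_1\cap\dots\cap A_t$. The set $I_0=\{i_1,i_2,\dots\}$ is contained in each $A_t$ up to a finite set. From now on ``almost all $j$'' means all but finitely many $j\in I_0$. Multiplication by an element of $R$ is repeated addition and $f_0=0$, so finitely many uses of (U1) give, for each fixed finite linear combination,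
\begin{equation}\label{eq:additive}
\sum_i\lambda_if_{z_i}(j)=f_{\sum_i\lambda_iz_i}(j)\qquad\text{for almost all }j .
\end{equation}

\medskip\noindent\emph{Step 3: the induction hypothesis.}
Apply it to $Q_0$, $I_0$ and the restrictions of the functions $F^1$ ($F\in\mathcal F$, $d(F)\ge1$), whose arities are at most $k-1$. We obtain an infinite $J'\subseteq I_0$ and finitely many functions $\eta_m\colon[J']^{d_m-1}\to Q_0$ $(m\in M'$, $1\le d_m\le k)$ whose values have order $q_m>1$ and form an independent family, with $F^1(v)=\sum_{m,S}\beta_{F,m,S}\,\eta_m(v_S)$ for $v\in[J']^{d(F)-1}$. Each value $\eta_m(u)$ is the class of a sequence in $V$. Evaluating the sequence restores the removed variable: for $u\in[J']^{d_m-1}$ and $j\in J'$ with $j>\max u$ put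
$$\gamma_m(u\cup\{j\})=f_{\eta_m(u)}(j)\in V .$$
This defines $\gamma_m$ on $[J']^{d_m}$. Let $V_*\le V$ be the finite subgroup generated by the constants in $\mathcal F$, and write $V_*=\langle\sigma_1\rangle\oplus\dots\oplus\langle\sigma_r\rangle$ with all $\sigma_i\ne0$.

\medskip\noindent\emph{Step 4: choosing $J$.}
The properties of the $\eta_m$ hold in the ultrapower; they transfer to the $\gamma_m$ if each new index is taken far enough out. Choose $j_0<j_1<\cdots$ in $J'$ recursively. Given $J_t=\{j_i:i<t\}$, let $V_t$ be the finite subgroup generated by $V_*$ and all $\gamma_m(w)$ with $m\in M'$, $w\in[J_t]^{d_m}$. Choose $j=j_t\in J'$ larger than all elements of $J_t$ such that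
\begin{enumerate}
\item[(A1)] $F(v\cup\{j\})=F^0(v)+\sum_{m,S}\beta_{F,m,S}\,f_{\eta_m(v_S)}(j)$ for all $F\in\mathcal F$ with $d(F)\ge1$ and $v\in[J_t]^{d(F)-1}$;
\item[(A2)] $f_{\eta_m(u)}(j)$ has order $q_m$ for all $m\in M'$ and $u\in[J_t]^{d_m-1}$;
\item[(A3)] $\sum_{m,u}\lambda_{m,u}f_{\eta_m(u)}(j)\notin V_t$ for every family $\lambda_{m,u}\in R$ $(m\in M'$, $u\in[J_t]^{d_m-1})$ such that not all $\lambda_{m,u}\eta_m(u)$ vanish.
\end{enumerate}
Because $R$, $J_t$ and $V_t$ are finite, these are finitely many conditions, counting (A3) as one condition ``$\ne y$'' for each family $\lambda$ and each $y\in V_t$. Each holds for almost all $j$. For (A1), combine (U3) with \eqref{eq:additive}, recalling that $f_{F^0(v)}$ is the constant $F^0(v)$. For (A2), \eqref{eq:additive} gives $q_mf_{\eta_m(u)}(j)=f_0(j)=0$ and $(q_m/p)f_{\eta_m(u)}(j)=f_{(q_m/p)\eta_m(u)}(j)$, which is nonzero for almost all $j$ by (U2). For (A3), put $z=\sum_{m,u}\lambda_{m,u}\eta_m(u)-y\in Q_0\oplus V$. Its $Q_0$-component is nonzero by independence of the $\eta_m(u)$, so $z\ne0$, and $\sum_{m,u}\lambda_{m,u}f_{\eta_m(u)}(j)-y=f_z(j)\ne0$ for almost all $j$ by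 \eqref{eq:additive} and (U2). Since $J'\subseteq I_0$ is infinite, $j_t$ exists.

Let $J=\{j_t:t<\omega\}$. The final list consists of the $\gamma_m$ $(m\in M')$, restricted to $J$, and the constants $\sigma_1,\dots,\sigma_r$.

\medskip\noindent\emph{Step 5: verification.}
Every $w\in[J]^d$ with $d\ge1$ has the form $u\cup\{j_t\}$ with $j_t=\max w$ and $u\in[J_t]^{d-1}$. So (a) follows from (A2).

For (b), consider a finite relation among the $\gamma_m(w)$ and the $\sigma_i$, and suppose that some term $\lambda\gamma_m(w)$ is nonzero. Let $j_t$ be the largest value of $\max w$ among such nonzero terms. The terms with $\max w>j_t$ vanish; those with $\max w<j_t$, and the terms in the $\sigma_i$, lie in $V_t$. So the terms with $\max w=j_t$ add up to an element $\sum_{m,u}\lambda_{m,u}f_{\eta_m(u)}(j_t)$ of $V_t$. By (A3) all $\lambda_{m,u}\eta_m(u)$ vanish, that is, $\lambda_{m,u}\in q_mR$. By (a) all terms with $\max w=j_t$ vanish, a contradiction. What is left is a relation among the $\sigma_i$, which are independent.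

For (c), use induction on $d=d(F)$. If $d=0$, then $F$ is an element of $V_*$, hence a combination of the $\sigma_i$. If $d\ge1$, $w\in[J]^d$ and $v=w\setminus\{\max w\}$, then $v_S\cup\{\max w\}=w_{S\cup\{d\}}$ for $S\subseteq\{1,\dots,d-1\}$, and (A1) reads
$$F(w)=F^0(v)+\sum_{m,S}\beta_{F,m,S}\,\gamma_m(w_{S\cup\{d\}}).$$
Here $F^0\in\mathcal F$ has arity $d-1$, so $F^0(v)$ is a fixed combination of terms $\gamma_m(v_S)=\gamma_m(w_S)$ and $\sigma_i$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Characters of a general group have infinite image, so ``one coset of $O$'' from Section~\ref{sec:toy} has to be replaced by ``one small region of a torus'', and the coefficients have to sum to $0$ exactly.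

\begin{lemma}[Small sums]\label{lem:small}
Let $(g_j)_{j<\omega}$ be a sequence in $G$, let $O$ be a neighborhood of $0$ in $G^\#$, and let $b_1,\dots,b_t$ be integers with $\sum_sb_s=0$. Every infinite $L\subseteq\omega$ contains an infinite $L^*$ such that $\sum_sb_sg_{j_s}\in O$ for all $j_1,\dots,j_t\in L^*$.
\end{lemma}

\begin{proof}
Let $O\supseteq O(\psi_1,\dots,\psi_N;\delta)$ and $\varepsilon=\delta/(1+\sum_s|b_s|)$. Cover the compact space $\mathbb T^N$ by finitely many sets in each of which all coordinates vary by less than $\varepsilon$. One of them contains $(\psi_1(g_j),\dots,\psi_N(g_j))$ for all $j$ in an infinite $L^*\subseteq L$. For $j_1,\dots,j_t\in L^*$, the hypothesis $\sum_sb_s=0$ and \eqref{eq:circle} give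
$$\Big|\psi_i\Big(\sum_sb_sg_{j_s}\Big)-1\Big|=\Big|\prod_s\big(\psi_i(g_{j_s})\psi_i(g_{j_1})^{-1}\big)^{b_s}-1\Big|\le\sum_s|b_s|\,\big|\psi_i(g_{j_s})-\psi_i(g_{j_1})\big|<\delta .$$
\end{proof}

The canonical form lemma is about prime powers; the next lemma reduces to them.

\begin{lemma}\label{lem:primepower}
Let $H\le G$ and $n=q_1\cdots q_l$ with $q_1,\dots,q_l$ powers of distinct primes. Then $(H\cap nG)/nH$ embeds in $\bigoplus_i(H\cap q_iG)/q_iH$.
\end{lemma}

\begin{proof}
If $a,b$ are coprime, $sa+tb=1$ and $x\in aH\cap bH$, then $x=s(ax)+t(bx)\in abH$. By induction $\bigcap_iq_iH=nH$, and this is the kernel of the natural map $H\cap nG\to\bigoplus_i(H\cap q_iG)/q_iH$.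
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:primepower} it suffices to treat a power $q>1$ of a prime $p$. Let $R=\mathbb Z/q$. Suppose that $r\colon G^\#\to H$ is a continuous retraction and that $(H\cap qG)/qH$ is infinite. Only classes modulo $qH$ matter, and $H/qH$ is an $R$-module. By (R2) there is a homomorphism $\pi\colon H\to V$ into a free $R$-module with kernel $qH$. Choose $g_i\in G$ $(i<\omega)$ such that $h_i=qg_i\in H$ and the $\pi(h_i)$ are pairwise distinct.

\medskip\noindent\emph{The points $x(u)$.}
Let $k=q+4$ and $X=\{3,\dots,q+3\}$, so $|X|=q+1$. Put $a_1=-q$, $a_2=q$, $a_s=1$ for $s\in X$, and $a_k=-(q+1)$. For $u=\{u_1<\dots<u_k\}\subseteq\omega$ let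
$$x(u)=\sum_{s=1}^ka_sg_{u_s}=-h_{u_1}+h_{u_2}+\sum_{s\in X}g_{u_s}-(q+1)g_{u_k}.$$
For $q=2$ and $g_i=e_i$ the coefficients $-2,2,1,1,1,-3$ agree modulo $4$ with those of Section~\ref{sec:toy}. The shape is dictated by what follows. Position $1$ cancels against any $q$ positions of $X$; one spare position in $X$ lets us exchange them. Position $k$ makes the coefficients on $X\cup\{k\}$ sum to $0$, and position $2$ makes all coefficients sum to $0$.

\medskip\noindent\emph{The canonical form.}
Apply Lemma~\ref{lem:canonical} with $I=\omega$ to the two functions
$$\Phi(i)=\pi(h_i)\quad(\text{arity }1),\qquad\Psi(u)=\pi\big(r(x(u))\big)\quad(\text{arity }k),$$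
obtaining $J$ and $\gamma_m$ $(m\in M)$. Treating $\Phi$ and $\Psi$ together expresses them in the \emph{same} independent family; this is what lets us compare $r(x(u))$ with the $h_i$. On $J$ we have $\Phi(i)=\text{constant}+\sum_{d_m=1}\alpha_m\gamma_m(i)$. By (a), $\alpha_m\gamma_m(i)=0$ if and only if $\alpha_m\in q_mR$, a condition that does not depend on $i$. Since $\Phi$ is injective, it is not constant on $J$, so there is $m_0$ with $d_{m_0}=1$ and $\alpha_{m_0}\notin q_{m_0}R$. This is the only place where the infinitude of $(H\cap qG)/qH$ is used. Write $\gamma=\gamma_{m_0}$, $q_0=q_{m_0}$, and put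
$$\hat\alpha=(q/q_0)\,\alpha_{m_0},\qquad\hat\alpha_s=(q/q_0)\,\alpha_{\Psi,m_0,\{s\}}\quad(1\le s\le k).$$
Then $\hat\alpha\ne0$, because the elements of $R$ killed by $q/q_0$ are those of $q_0R$.

\medskip\noindent\emph{The tests.}
Let $P\subseteq J$. By (a) and (b) the values $\gamma_m(u)$ generate the direct sum of the cyclic groups $\langle\gamma_m(u)\rangle$ of order $q_m$. Since $q/q_0\in R$ is killed by $q_0$, there is a homomorphism from this sum to $R$ that sends $\gamma(j)$ to $q/q_0$ for $j\in P$, sends $\gamma(j)$ to $0$ for $j\in J\setminus P$, and kills all values of the $\gamma_m$ with $m\ne m_0$, including the constants. By (R1) it extends to $\chi_P\colon V\to R$. Applying $\chi_P$ to the formulas in (c), we get for $i\in J$ and $u\in[J]^k$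
\begin{equation}\label{eq:tests}
\chi_P(\Phi(i))=\begin{cases}\hat\alpha&\text{if }i\in P,\\0&\text{if }i\notin P,\end{cases}\qquad\chi_P(\Psi(u))=\sum_{s:\,u_s\in P}\hat\alpha_s .
\end{equation}
The second formula is the substitute for \eqref{eq:toy}. Put $\theta_P=\chi_P\circ\pi\circ r\colon G\to R$. As $\chi_P\circ\pi$ is a homomorphism $H\to R$, (B3) and (B4) show that $\theta_P$ is locally constant on $G^\#$. By definition $\theta_P(x(u))=\chi_P(\Psi(u))$.

\medskip\noindent\emph{Step A: $\hat\alpha_1=-\hat\alpha$.}
Fix $a<b$ in $J$, let $P=\{a\}$ and $g_*=h_b-h_a\in H$. Since $r(g_*)=g_*$, \eqref{eq:tests} gives $\theta_P(g_*)=\chi_P(\Phi(b))-\chi_P(\Phi(a))=-\hat\alpha$. Let $O$ be a neighborhood of $0$ with $\theta_P=-\hat\alpha$ on $g_*+O$. The coefficients $a_s$, $s\in X\cup\{k\}$, sum to $(q+1)-(q+1)=0$. Apply Lemma~\ref{lem:small} to them, to $O$ and to $L=\{j\in J:j>b\}$. Take $u_1=a$, $u_2=b$ and $u_3<\dots<u_k$ in $L^*$. (The indices $a,b$ are fixed before $O$ and the others are chosen after it, which is why the $h$-terms occupy the first two positions.) Then $x(u)-g_*=\sum_{s\in X\cup\{k\}}a_sg_{u_s}\in O$, so $-\hat\alpha=\theta_P(x(u))=\hat\alpha_1$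 by \eqref{eq:tests}.

\medskip\noindent\emph{Step B: if $T\subseteq\{1,\dots,k\}$ and $\sum_{s\in T}a_s=0$, then $\sum_{s\in T}\hat\alpha_s=0$.}
All $a_s$ together sum to $-q+q+(q+1)-(q+1)=0$, so also $\sum_{s\notin T}a_s=0$. Let $P\subseteq J$ be such that $P$ and $J\setminus P$ are infinite. Since $r(0)=0$, there is a neighborhood $O$ of $0$ on which $\theta_P=0$; by (B1) choose a neighborhood $O'$ of $0$ with $O'+O'\subseteq O$. Apply Lemma~\ref{lem:small} for $O'$ twice: to $(a_s)_{s\in T}$ and $L=P$, and to $(a_s)_{s\notin T}$ and $L=J\setminus P$. Choose $u_1<\dots<u_k$ one after the other, with $u_s\in P^*$ for $s\in T$ and $u_s\in(J\setminus P)^*$ for $s\notin T$; this is possible because both sets are infinite. Then $x(u)=\sum_{s\in T}a_sg_{u_s}+\sum_{s\notin T}a_sg_{u_s}\in O'+O'\subseteq O$, and $u_s\in P$ exactly for $s\in T$. By \eqref{eq:tests}, $0=\theta_P(x(u))=\sum_{s\in T}\hat\alpha_s$.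

\medskip\noindent\emph{Conclusion.}
For $t\in X$ the set $T=\{1\}\cup(X\setminus\{t\})$ has coefficient sum $-q+q=0$, so Step B gives
$$\hat\alpha_1+\sum_{s\in X}\hat\alpha_s-\hat\alpha_t=0\qquad(t\in X).$$
Hence all $\hat\alpha_t$, $t\in X$, equal one element $\hat\beta\in R$, and the equation becomes $\hat\alpha_1+q\hat\beta=0$. In $R=\mathbb Z/q$ this says $\hat\alpha_1=0$, contradicting $\hat\alpha_1=-\hat\alpha\ne0$.
\end{proof}

\begin{remark}
The proof uses little about $r\colon G\to H$: only that it fixes, and is continuous at, the point $0$ and the points $h_b-h_a$.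
\end{remark}

\section{Subgroups of finite exponent: proof of Theorem~\ref{thm:B}}\label{sec:B}

The implication (1)$\Rightarrow$(2) is Theorem~\ref{thm:A}, and (3)$\Rightarrow$(1) is Proposition~\ref{prop:easy}; neither needs finite exponent. It remains to prove (2)$\Rightarrow$(3), which is pure algebra. We use the theorem of Kulikov \cite[Theorem 27.5]{Fuchs}: \emph{a pure subgroup of finite exponent is a direct summand}. So the task is to find in $H$ a subgroup of finite index that is pure in $G$. Purity of a $p$-subgroup can be tested on elements of order $p$.

\begin{lemma}\label{lem:pure}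
Let $K\le G$ be a $p$-group with $K[p]\cap p^jG\subseteq p^jK$ for all $j\ge0$. Then $K$ is pure in $G$.
\end{lemma}

\begin{proof}
We show that $x\in K\cap p^jG$ implies $x\in p^jK$, by induction on the order of $x$. Orders at most $p$ are the hypothesis. Let $x$ have order $p^{s+1}$ with $s\ge1$. Then $p^sx\in K[p]\cap p^{j+s}G$, so $p^sx=p^{j+s}y$ with $y\in K$. The element $x-p^jy\in K\cap p^jG$ has order at most $p^s$, so it lies in $p^jK$, and hence so does $x$. For $n=p^jt$ with $p\nmid t$ we have $tK=K$, so $K\cap nG\subseteq K\cap p^jG=p^jK=nK$.
\end{proof}

Accordingly we look at the vector space $H_p[p]$, discard the finite-dimensional part on which divisibility in $G$ and in $H$ disagree, and build a subgroup on what is left. For instance, if $G=\langle e\rangle\oplus\bigoplus_i\langle f_i\rangle$ with $e$ of order $4$ and the $f_i$ of order $2$, and $H=G[2]$, then $2e$ is the only nonzero element of $H\cap 2G$; discarding it leaves the summand $\bigoplus_i\langle f_i\rangle$.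

\begin{proof}[Proof of (2)$\Rightarrow$(3)]
Since $H$ has finite exponent, $H=\bigoplus_pH_p$ with finitely many nonzero $H_p$. Fix $p$, choose $N\ge1$ with $p^NH_p=0$, and let $S=H_p[p]$, a vector space over $\mathbb Z/p$.

\medskip\noindent\emph{A subspace $W$ of finite codimension on which divisibility agrees.}
Let $1\le i\le N$. Since $H_p$ is a direct summand of $H$, we have $H_p\cap p^iH=p^iH_p$. So the natural map $S\cap p^iG\to(H\cap p^iG)/p^iH$ has kernel $S\cap p^iH_p$, and by (2) this kernel has finite index in $S\cap p^iG$. Write $S\cap p^iG=(S\cap p^iH_p)\oplus E_i$ with $E_i$ finite, and choose a subspace $W_i\supseteq S\cap p^iH_p$ with $S=W_i\oplus E_i$. If $x\in W_i\cap p^iG$, write $x=y+z$ with $y\in S\cap p^iH_p$ and $z\in E_i$; then $z=x-y\in W_i\cap E_i=0$. So $W_i\cap p^iG\subseteq p^iH_p$. Let $W=W_1\cap\dots\cap W_N$. It is a finite intersection of subspaces of finite codimension, so $S/W$ is finite, and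
\begin{equation}\label{eq:W}
W\cap p^jG=W\cap p^jH_p\qquad\text{for all }j\ge0 .
\end{equation}
For $1\le j\le N$ this holds because $W\subseteq W_j$; for $j=0$ both sides are $W$; for $j>N$ both sides are $0$, since $W\cap p^jG\subseteq W\cap p^NG=W\cap p^NH_p=0$.

\medskip\noindent\emph{A pure subgroup $K_p$ with $K_p[p]=W$.}
An element of $W$ that is divisible by $p^j$ in $H_p$ must remain so in $K_p$, so we choose a basis of $W$ adapted to the chain $W=W\cap p^0H_p\supseteq W\cap pH_p\supseteq\dots\supseteq W\cap p^NH_p=0$ and divide each basis vector as far as possible. For $1\le i\le N$ choose a subspace $U_i$ with $W\cap p^{i-1}H_p=U_i\oplus(W\cap p^iH_p)$. Then $W\cap p^jH_p=\bigoplus_{j<i\le N}U_i$ for all $j\ge0$; in particular $W=\bigoplus_iU_i$. For each $i$ and each $w$ in a basis of $U_i$ choose $y_w\in H_p$ with $p^{i-1}y_w=w$; it has order $p^i$, and $\langle y_w\rangle[p]=\langle w\rangle$. Let $K_p$ be generated by all $y_w$. The $y_w$ are independent: given a relation $\sum_wc_wy_w=0$ whose terms have largest order $p^s>1$, multiplication by $p^{s-1}$ leaves a nontrivial linear relation among the $w$, which form a basis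 of $W$. So $K_p=\bigoplus_w\langle y_w\rangle$ and $K_p[p]=W$. By construction $U_i\subseteq p^{i-1}K_p$, and \eqref{eq:W} gives
$$K_p[p]\cap p^jG=W\cap p^jH_p=\bigoplus_{j<i\le N}U_i\subseteq p^jK_p\qquad(j\ge0).$$
By Lemma~\ref{lem:pure}, $K_p$ is pure in $G$.

\medskip\noindent\emph{Assembling the primes.}
Let $H_1=\bigoplus_pK_p\le H$. If $x\in H_1\cap nG$, each primary component $x_p\in K_p$ of $x$ is an integer multiple of $x$, so $x_p\in K_p\cap nG=nK_p$, and $x\in nH_1$. Thus $H_1$ is pure in $G$ and of finite exponent, and Kulikov's theorem gives $G=H_1\oplus C$. Then $H=H_1\oplus F$ with $F=H\cap C$. For each $p$, the group $F[p]$ lies in $S=H_p[p]$ and meets $W\subseteq H_1$ in $0$, so it embeds in the finite group $S/W$. By the Pr\"ufer--Baer theorem $F_p$ is a direct sum of nonzero cyclic $p$-groups, each contributing a copy of $\mathbb Z(p)$ to $F[p]$; so there are finitely many of them and $F_p$ is finite. Only finitely many $F_p$ are nonzero, so $F$ is finite.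
\end{proof}

\begin{remark}
Finite exponent was used to have finitely many primes and finitely many $W_i$, and in the theorems of Kulikov and Pr\"ufer--Baer. It cannot be dropped: $H=2\mathbb Z\le\mathbb Z$ has finite index, so it satisfies (1) and (2), but (3) would force $F=0$ and make $2\mathbb Z$ a direct summand of $\mathbb Z$.
\end{remark}

\section{Proof of Corollary~\ref{cor:C}}\label{sec:C}

(i) Since $nD=D$, we have $H\cap nD=H$, and Theorem~\ref{thm:A} says that $H/nH$ is finite. If $mH=0$ with $m\ge1$ and $H$ is a retract of $G^\#$ for every $G\supseteq H$, take $G=D$ and $n=m$: then $H=H/mH$ is finite. Conversely, a finite $H$ is a retract of every $G^\#$ by Lemma~\ref{lem:finite}.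

(ii) We prove the contrapositive. If $G$ has infinite torsion-free rank, take independent elements $g_i$ $(i<\omega)$ of infinite order and let $H=\bigoplus_i\langle2g_i\rangle$. This is a countable free group of infinite rank contained in $2G$, so $(H\cap2G)/2H=H/2H$ is infinite. If $(pG)[p]$ is infinite, let $H$ be the subgroup generated by a countably infinite subset of it. Then $H\subseteq pG$ and $pH=0$, so $(H\cap pG)/pH=H$ is infinite. In both cases $H$ is not a retract of $G^\#$, by Theorem~\ref{thm:A}.

(iii) Let $G$ have finite exponent, so that $G=\bigoplus_pG_p$ with finitely many nonzero $G_p$. The first condition implies the second. Assume the second. By (ii), $(pG_p)[p]=(pG)[p]$ is finite, and then $pG_p$ is finite, by the Pr\"ufer--Baer argument at the end of the proof in Section~\ref{sec:B}. Now assume the third condition, let $H\le G$, and let $q>1$ be a power of a prime $p$. We have $H\cap qG=\bigoplus_\ell(H_\ell\cap qG_\ell)$ and $qH=\bigoplus_\ell qH_\ell$, the sums running over all primes $\ell$. For $\ell\ne p$, multiplication by $q$ is onto on $G_\ell$ and on $H_\ell$, so both $\ell$-components equal $H_\ell$.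 Hence $(H\cap qG)/qH\cong(H_p\cap qG_p)/qH_p$, which is finite because $qG_p\subseteq pG_p$. By Lemma~\ref{lem:primepower}, $(H\cap nG)/nH$ is finite for all $n\ge1$, and $H$ is a retract of $G^\#$ by Theorem~\ref{thm:B}. So the first three conditions are equivalent.

Finally, write each $G_p$ as a direct sum of nonzero cyclic groups. Then $pG_p$ is finite if and only if only finitely many summands have order greater than $p$. If this holds for all $p$, collect these summands in $E$; what remains is $\bigoplus_{p\in\Pi}\mathbb Z(p)^{(\kappa_p)}$ with $\Pi$ finite. Conversely, if $G$ has this form, then $pG_p\cong pE_p$ is finite for every $p$. \qed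

\begin{thebibliography}{9}

\bibitem{Fuchs}
L.~Fuchs, \emph{Infinite Abelian Groups I}.

\bibitem{UCM}
Universidad Complutense de Madrid,
\texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}

\end{thebibliography}
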